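\title{Invariants of $\mathrm{GL}_n(\mathbb{F}_q)$ modulo Frobenius powers}

\begin{abstract}
We prove the conjecture of Lewis, Reiner and Stanton on the Hilbert series of the
$\mathrm{GL}_n(\mathbb{F}_q)$-invariants of
$\mathbb{F}_q[x_1,\dots,x_n]/(x_1^{q^m},\dots,x_n^{q^m})$, for all prime powers $q$ and all
$n,m\ge 0$. By duality it suffices to treat coinvariants. We show that the coinvariants of the
full polynomial ring are detected by summing a polynomial over all $n$-tuples of vectors of a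
generic $k$-dimensional space, $0\le k\le n$. This yields an upper bound for the coinvariants of
the truncated ring, and a count of orbits on $(\mathbb{F}_{q^m})^n$ shows that the bound is
sharp. The technical core is a description of the kernel of the trace map of
$\mathrm{GL}_n(\mathbb{F}_q)$ in terms of a single root subgroup.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $q$ be a power of a prime $p$, let $\mathbb{F}=\mathbb{F}_q$, and let $n,m\ge0$ be integers.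
Let $S(n)=\mathbb{F}[x_1,\dots,x_n]$ with $\deg x_i=1$. The group
$G_n=\mathrm{GL}_n(\mathbb{F})$ acts on the space of linear forms, and hence on $S(n)$ by graded
algebra automorphisms: $gf=f(gx_1,\dots,gx_n)$. Since
$(a_1x_1+\dots+a_nx_n)^{q^m}=a_1x_1^{q^m}+\dots+a_nx_n^{q^m}$ for $a_i\in\mathbb{F}$, the span of
$x_1^{q^m},\dots,x_n^{q^m}$ is the set of $q^m$-th powers of linear forms. So the ideal
$\mathfrak{q}=(x_1^{q^m},\dots,x_n^{q^m})$ is $G_n$-stable, and $G_n$ acts on the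
finite-dimensional graded ring
\[
Q=S(n)/\mathfrak{q}.
\]
The problem is to find the Hilbert series $\mathrm{Hilb}(Q^{G_n},t)=\sum_d\dim (Q_d)^{G_n}\,t^d$
of the invariant subring. For $0\le k\le m$ define the $(q,t)$-binomial coefficient
\[
\genfrac{[}{]}{0pt}{0}{m}{k}_{q,t}=\prod_{i=0}^{k-1}\frac{1-t^{q^m-q^i}}{1-t^{q^k-q^i}}.
\]

\begin{theorem}\label{thm:main}
For all prime powers $q$ and all integers $n,m\ge0$,
\[
\mathrm{Hilb}\bigl(Q^{G_n},t\bigr)=\sum_{k=0}^{\min(n,m)}t^{(n-k)(q^m-q^k)}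
\genfrac{[}{]}{0pt}{0}{m}{k}_{q,t}.
\]
\end{theorem}

This identity is a conjecture of Lewis, Reiner and Stanton (2014); the problem is posed in
\cite{GLG}. It is known when $n\in\{0,1,2\}$ or $m\in\{0,1,2\}$. Our proof does not use these
cases.

\subsection{What the formula says}

For $n=1$ and $m\ge1$ the invariants of $\mathbb{F}[x]/(x^{q^m})$ are spanned by the powers
$x^{(q-1)a}$ of degree at most $q^m-1$. The term $k=1$ of the formula is
$(1-t^{q^m-1})/(1-t^{q-1})$ and accounts for all of them but the last; the term $k=0$ is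
$t^{q^m-1}$.

For large $m$ the formula approximates Dickson's theorem, which we recall. Let
$y_1,\dots,y_k$ be indeterminates and $W_k=\langle y_1,\dots,y_k\rangle$ their
$\mathbb{F}$-span. The polynomial $\prod_{w\in W_k}(X-w)$ has the form
$X^{q^k}+\sum_{i<k}c_{k,i}X^{q^i}$ (see Section~\ref{sec:prelim}), with $c_{k,i}$ homogeneous of
degree $q^k-q^i$. Put
\[
D_k=\mathbb{F}[c_{k,0},\dots,c_{k,k-1}],\qquad c_k=c_{k,0}\ \ (k\ge1),\qquad c_0=1 .
\]
\emph{Dickson's theorem} states that $D_k=\mathbb{F}[y_1,\dots,y_k]^{G_k}$ and that the $c_{k,i}$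
are algebraically independent. Inside $S(n)$ we use the symbols $W_k$, $c_{k,i}$, $c_k$, $D_k$
($k\le n$) with $y_i=x_i$. Now $Q$ agrees with $S(n)$ in degrees below $q^m$. For $m\ge n\ge1$, the
term $k=n$ of the formula agrees with
$\mathrm{Hilb}(D_n,t)=\prod_{i<n}(1-t^{q^n-q^i})^{-1}$ in degrees below $q^m-q^{n-1}$, and the
other terms vanish there.

At $t=1$ the factor $(1-t^a)/(1-t^b)$ takes the value $a/b$, so the $(q,t)$-binomial coefficient
becomes $\prod_{i<k}(q^m-q^i)/(q^k-q^i)$, the number of $k$-dimensional subspaces of an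
$m$-dimensional $\mathbb{F}$-space. The theorem thus asserts that $\dim Q^{G_n}$ is the number of
$\mathbb{F}$-subspaces of $\mathbb{F}_{q^m}$ of dimension at most $n$. This is the number one would
guess. The ring $Q$ is the associated graded ring of
$R=S(n)/(x_1^{q^m}-x_1,\dots,x_n^{q^m}-x_n)$, which is a form of the ring of functions on
$(\mathbb{F}_{q^m})^n$, and the $G_n$-orbits on $(\mathbb{F}_{q^m})^n$ are classified by the span of
the $n$ coordinates. If $p$ did not divide $|G_n|$, taking invariants would be exact and $Q^{G_n}$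
and $R^{G_n}$ would have the same dimension. For $n\ge2$ the prime $p$ divides $|G_n|$, and the
comparison gives only the inequality $\dim Q^{G_n}\ge\dim R^{G_n}$
(Lemma~\ref{lem:lower}). The work lies in the opposite inequality.

\subsection{Coinvariants}

Invariants of $Q$ need not lift to invariants of $S(n)$. For $q=2$, $n=3$, $m=1$ the class of
$x_1x_2x_3$ spans the top degree of $Q$ and is invariant, while $D_3$ is generated in degrees
$4,6,7$. So Dickson's theorem gives no upper bound for $Q^{G_n}$. Coinvariants behave better. For a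
group $\Gamma$ acting linearly on $M$, put
\[
I_\Gamma M=\mathrm{span}\{gz-z: g\in\Gamma,\ z\in M\},\qquad M_\Gamma=M/I_\Gamma M .
\]
The coinvariants $Q_{G_n}$ are a quotient of $C(n)=S(n)_{G_n}$, and a $G_n$-invariant perfect
pairing on $Q$ makes them dual to $Q^{G_n}$. So we must understand $C(n)$, with $C(0)=\mathbb{F}$.

A linear map on $C(n)$ is a $G_n$-invariant linear map on $S(n)$, and such maps arise by summing
values over a $G_n$-stable set of points. The orbit picture above suggests the sets $E^n$, with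
$E$ a subspace of dimension $k\le n$. Taking for $E$ the generic space $W_k$ keeps track of the
grading. Define
\[
\Phi_k\colon S(n)\to\mathbb{F}[y_1,\dots,y_k],\qquad
\Phi_k(f)=\sum_{(w_1,\dots,w_n)\in W_k^n}f(w_1,\dots,w_n).
\]
For example, $\Phi_0(f)=f(0)$.

\begin{theorem}\label{thm:coinv}
Let $n\ge0$. The maps $\Phi_k$ take values in $D_k$ and factor through $C(n)$, and
\[
\bigcap_{k=0}^n\ker\bigl(\Phi_k|_{C(n)}\bigr)=0;
\]
that is, $f\in I_{G_n}S(n)$ if and only if $\Phi_k(f)=0$ for all $0\le k\le n$. With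
$\mathcal{F}_k(n)=\bigcap_{j<k}\ker(\Phi_j|_{C(n)})$, the map $\Phi_k$ induces an isomorphism
$\mathcal{F}_k(n)/\mathcal{F}_{k+1}(n)\cong c_k^nD_k$ for $0\le k\le n$. Hence
\[
\mathrm{Hilb}\bigl(S(n)_{G_n},t\bigr)=\sum_{k=0}^n\frac{t^{n(q^k-1)}}{\prod_{i<k}(1-t^{q^k-q^i})}.
\]
\end{theorem}

For a finite group $\Gamma$ let $\mathrm{Tr}_\Gamma=\sum_{g\in\Gamma}g$ be the trace. Summing $f$
over the ordered bases of $W_n$, instead of all $n$-tuples, gives $\mathrm{Tr}_{G_n}(f)$. The trace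
kills $I_{G_n}S(n)$, but for $n\ge2$ it kills more, since $\mathrm{Tr}_{G_n}(1)=|G_n|=0$. The next
theorem describes the excess. Throughout, a description such as $\{x_2\mapsto x_2+cx_1\}$ means
the group of these substitutions, $c\in\mathbb{F}$, with all other variables fixed.

\begin{theorem}\label{thm:trace}
For $n\ge2$ let $U=\{x_2\mapsto x_2+cx_1\}$. Then the kernel of $\mathrm{Tr}_{G_n}$ on $S(n)$ is
$I_{G_n}S(n)+\ker\mathrm{Tr}_U$. For $n\ge1$ the image is
$\mathrm{Tr}_{G_n}(S(n))=c_n^{\,n-1}D_n$.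
\end{theorem}

We argue from the top down. After an example (Section~\ref{sec:example}) and the basic tools
(Section~\ref{sec:prelim}), Section~\ref{sec:trunc} derives Theorem~\ref{thm:main} from
Theorems~\ref{thm:coinv} and~\ref{thm:trace}, together with finer information on $Q_{G_n}$ and
$R^{G_n}$ (Corollary~\ref{cor:more}). Section~\ref{sec:coinv} derives Theorem~\ref{thm:coinv} from
Theorem~\ref{thm:trace}. Sections~\ref{sec:small}--\ref{sec:borel} prove
Theorem~\ref{thm:trace} and use only Section~\ref{sec:prelim} and Lemma~\ref{lem:rho}.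
Inequalities between Hilbert series are coefficientwise.

\section{The case $q=n=m=2$ by hand}\label{sec:example}

Let $Q=\mathbb{F}_2[x_1,x_2]/(x_1^4,x_2^4)$. The group $G_2$ is generated by the swap $\sigma$ of
the variables and by $\tau\colon x_2\mapsto x_1+x_2$. Since
$ghz-z=(g(hz)-hz)+(hz-z)$, the space $I_{G_2}Q$ is spanned by the elements $\sigma z-z$ and
$\tau z-z$ with $z$ a monomial. These are the relations in the table below. In degree $4$, for
instance, $\tau$ fixes $x_1^3x_2$ and $x_1^2x_2^2$ modulo $x_1^4$, and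
$\tau(x_1x_2^3)-x_1x_2^3=x_1^3x_2+x_1^2x_2^2$. In degree $5$,
$\tau(x_1^2x_2^3)-x_1^2x_2^3=x_1^3x_2^2$.
\[
\begin{array}{c|l|c|c}
d&\text{a basis of }(I_{G_2}Q)_d&\dim(Q_d)_{G_2}&\text{generator}\\ \hline
0&&1&1\\
1&x_1,\ x_2&0&\\
2&x_1^2,\ x_2^2&1&x_1x_2\\
3&x_1^3,\ x_2^3,\ x_1^2x_2+x_1x_2^2&1&x_1^2x_2\\
4&x_1^3x_2+x_1x_2^3,\ x_1^3x_2+x_1^2x_2^2&1&x_1^3x_2\\
5&x_1^3x_2^2,\ x_1^2x_2^3&0&\\
6&&1&x_1^3x_2^3
\end{array}
\]
So $\mathrm{Hilb}(Q_{G_2},t)=1+t^2(1+t+t^2)+t^6$. The three summands have dimensions $1,3,1$,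
the numbers of subspaces of $\mathbb{F}_4$ of dimension $0,1,2$ over $\mathbb{F}_2$. Reversing the
degrees, $d\mapsto 6-d$, gives $t^6+t^2(1+t+t^2)+1$, which is the formula of
Theorem~\ref{thm:main}.

The maps $\Phi_k$ explain the three summands. The class of $1$ is detected by $\Phi_0$. Next,
$W_1=\{0,y_1\}$, $c_1=y_1$, $D_1=\mathbb{F}_2[y_1]$, and $\Phi_1(x_1^ax_2^b)$ equals $y_1^{a+b}$ if
$a,b\ge1$ and $0$ otherwise. So the image of $\Phi_1$ is $c_1^2D_1$. A monomial of $\mathfrak{q}$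
with $a,b\ge1$ has degree at least $5$, and $\Phi_1(x_1^a x_2)=y_1^{a+1}$ for $a\ge4$. Thus
$\Phi_1(\mathfrak{q})=c_1^2\,(y_1^3)$, and $c_1^2D_1/c_1^2(y_1^3)$ lives in degrees $2,3,4$. The
relation $y_1^3$ has a uniform description: it is the coefficient in the remainder
$X^4\equiv y_1^3X$ modulo $X(X-y_1)$. Finally, $\sum_{w\in W_2}w^a$ vanishes for $a\le2$ and equals
$c_2=y_1y_2(y_1+y_2)$ for $a=3$. So in degree $6$ the map $\Phi_2$ kills every monomial except
$x_1^3x_2^3$, which it sends to $c_2^2$. This monomial is not killed by $\Phi_1$, but it is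
congruent modulo $\mathfrak{q}$ to $x_1^3x_2^3+x_1^5x_2$, which is. This is why the $\Phi_k$ are
used through a filtration.

The general proof follows this pattern: the filtration of $C(n)$ has pieces $c_k^nD_k$; the ideal
$\mathfrak{q}$ imposes on the $k$-th piece at least the relations read off from the remainder of
$X^{q^m}$ modulo $\prod_{w\in W_k}(X-w)$; and the count of subspaces shows that there are no others.

\section{Subspace polynomials, power sums and translation groups}\label{sec:prelim}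

Let $W$ be a finite $\mathbb{F}$-subspace, of dimension $d$, of a commutative
$\mathbb{F}$-algebra that is a domain. Put $L_W(X)=\prod_{w\in W}(X-w)$. For $\ell\ne0$ write
$L_\ell=L_{\mathbb{F}\ell}$; since $\prod_{c\in\mathbb{F}}(X-c)=X^q-X$, we have
$L_\ell(X)=X^q-\ell^{q-1}X$. A \emph{$q$-polynomial} is a polynomial $\sum_ia_iX^{q^i}$; it is
$\mathbb{F}$-linear in $X$. If $W'\subset W$ and $L_{W'}$ is a $q$-polynomial, then $L_{W'}$ maps $W$
linearly with kernel $W'$, and grouping the factors of $L_W$ by cosets of $W'$ gives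
$L_W(X)=\prod_{w\in W/W'}\bigl(L_{W'}(X)-L_{W'}(w)\bigr)$, that is,
\begin{equation}\label{eq:comp}
L_W=L_{L_{W'}(W)}\circ L_{W'} .
\end{equation}
Taking $W'$ of codimension one shows by induction on $d$ that every $L_W$ is a monic
$q$-polynomial of degree $q^d$, so \eqref{eq:comp} holds for all $W'\subset W$. Let $c(W)$ be the
coefficient of $X$ in $L_W$. Then $L_W'=c(W)=\prod_{w\ne0}(-w)\neq0$, $c(W_k)=c_k$ and
$c(\mathbb{F}\ell)=-\ell^{q-1}$. In $S(n)$, grouping the nonzero linear forms by lines shows that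
\begin{equation}\label{eq:cn}
c_n=(\text{nonzero scalar})\cdot\prod_{\ell}\ell^{\,q-1},
\end{equation}
where $\ell$ runs over one nonzero form from each line of $W_n$.

Let $p_a(W)=\sum_{w\in W}w^a$, with $0^0=1$. In formal Laurent series in $X^{-1}$,
\[
\sum_{a\ge0}p_a(W)X^{-a-1}=\sum_{w\in W}\frac1{X-w}=\frac{L_W'(X)}{L_W(X)}=\frac{c(W)}{L_W(X)}.
\]
The right side begins with $c(W)X^{-q^d}$. Hence
\begin{equation}\label{eq:ps}
p_a(W)=0\quad(0\le a<q^d-1),\qquad p_{q^d-1}(W)=c(W).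
\end{equation}
For $W=W_k$ write $1/L_{W_k}(X)=\sum_ih^{(k)}_iX^{-q^k-i}$. Expanding a geometric series shows that
$h_i^{(k)}\in D_k$, with $h^{(k)}_i=0$ for $i<0$, and
\begin{equation}\label{eq:ph}
p_a(W_k)=c_k\,h^{(k)}_{a-q^k+1}.
\end{equation}

All traces in this paper are ultimately computed by the following lemma.

\begin{lemma}\label{lem:transl}
Let $\Lambda$ be a domain containing $W$, let $x$ be an indeterminate, and let $A$ be the group of
$\Lambda$-algebra automorphisms $x\mapsto x+w$ $(w\in W)$ of $\Lambda[x]$.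
\begin{enumerate}
\item[(a)] $L_W(x)$ is $A$-invariant, and $\Lambda[x]$ is free over the polynomial ring
$\Lambda[L_W(x)]$ with basis $x^r$, $0\le r<q^d$.
\item[(b)] If $u$ is $A$-invariant and $f$ has degree less than $q^d-1$ in $x$, then
$\mathrm{Tr}_A(uf)=0$. If $f$ is monic of degree $q^d-1$, then $\mathrm{Tr}_A(uf)=c(W)u$.
\item[(c)] $\ker\mathrm{Tr}_A$ is spanned by the elements $L_W(x)^ix^rg$ with $i\ge0$,
$0\le r<q^d-1$, $g\in\Lambda$.
\end{enumerate}
\end{lemma}

\begin{proof}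
(a) We have $L_W(x+w)=L_W(x)+L_W(w)=L_W(x)$, and freeness is division with remainder by a monic
polynomial of degree $q^d$. (b) $\mathrm{Tr}_A$ is linear over the invariants, and
$\mathrm{Tr}_A(x^r)=\sum_j\binom rjx^{r-j}p_j(W)$; apply \eqref{eq:ps}. (c) If
$f=\sum_{r<q^d}u_rx^r$ with $u_r\in\Lambda[L_W(x)]$, then $\mathrm{Tr}_A(f)=c(W)u_{q^d-1}$, which
vanishes exactly when $u_{q^d-1}=0$.
\end{proof}

The map $\Phi_k$ depends on the number of variables: below, $\Phi_k$ of a polynomial in a stated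
set of variables means the sum over those variables only.

\begin{lemma}\label{lem:phi}
Let $f\in S(n)$ and $k\ge0$.
\begin{enumerate}
\item[(a)] $\Phi_k$ preserves degree, $\Phi_k(gf)=\Phi_k(f)$ for $g\in G_n$, and
$\Phi_k(S(n))\subset c_k^nD_k$.
\item[(b)] If $f'\in\mathbb{F}[x_1,\dots,x_a]$ and $f''\in\mathbb{F}[x_{a+1},\dots,x_n]$, then
$\Phi_k(f'f'')=\Phi_k(f')\Phi_k(f'')$.
\item[(c)] If $n\ge1$, then $\Phi_j(c_nf)=0$ for $j<n$, and
$\Phi_n(c_nf)=c_n\mathrm{Tr}_{G_n}(f)$ under the identification $y_i=x_i$.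
\item[(d)] If $\Phi_j(f)=0$ for all $0\le j\le n$, then $\mathrm{Tr}_{G_n}(f)=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (b) holds because a sum over $W_k^a\times W_k^{n-a}$ of a product factors. In (a), the
substitution of linear forms preserves degree; $(gf)(w)=f(w')$, where $w\mapsto w'$ is the
permutation of $W_k^n$ given by the matrix of $g$; and
$\Phi_k(\prod_ix_i^{a_i})=\prod_ip_{a_i}(W_k)\in c_k^nD_k$ by (b) and \eqref{eq:ph}.

(c) If $w=(w_1,\dots,w_n)$ is linearly dependent, some nonzero linear form vanishes at $w$, so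
$c_n(w)=0$. For $j<n$ every tuple in $W_j^n$ is dependent. For $j=n$ only the ordered bases
contribute. They are the tuples $(gx_1,\dots,gx_n)$, $g\in G_n$, and $c_nf$ takes there the value
$g(c_nf)=c_n\,gf$.

(d) For a subspace $E\subset W_n$ let $\alpha(E)=\sum_{w\in E^n}f(w)$, and let $\beta(E)$ be the sum
over those $w$ that span $E$. Substituting a basis of $E$ for $y_1,\dots,y_j$, $j=\dim E$, sends
$\Phi_j(f)$ to $\alpha(E)$, so all $\alpha(E)$ vanish. Since
$\alpha(E)=\sum_{E'\subset E}\beta(E')$, induction on $\dim E$ gives $\beta(E)=0$ for all $E$, and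
$\beta(W_n)=\mathrm{Tr}_{G_n}(f)$.
\end{proof}

\section{The truncated ring}\label{sec:trunc}

In this section we assume Theorems~\ref{thm:coinv} and~\ref{thm:trace} and prove
Theorem~\ref{thm:main}. For $m=0$ we have $Q=\mathbb{F}$ and the formula reads $1$. From now on
$m\ge1$.

\subsection{Duality and the lower bound}

\begin{lemma}\label{lem:dual}
Let $\nu=n(q^m-1)$. Then
$\mathrm{Hilb}(Q^{G_n},t)=t^\nu\,\mathrm{Hilb}(Q_{G_n},t^{-1})$.
\end{lemma}

\begin{proof}
The monomials with all exponents below $q^m$ form a basis of $Q$. The top degree $Q_\nu$ is spanned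
by $(x_1\cdots x_n)^{q^m-1}$, so $G_n$ acts on it by a character $\chi\colon G_n\to\mathbb{F}^\times$.
The group $G_n$ is generated by diagonal matrices and transvections $x_j\mapsto x_j+cx_i$. On a
diagonal matrix $\chi=\det^{q^m-1}=1$, because $q-1$ divides $q^m-1$. A nontrivial transvection has
order $p$, which is prime to $|\mathbb{F}^\times|$, so $\chi$ is $1$ on it. Hence $\chi=1$, and the
multiplication pairing $Q_d\times Q_{\nu-d}\to Q_\nu\cong\mathbb{F}$ is $G_n$-invariant. It is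
perfect, since each basis monomial pairs nontrivially with its complementary monomial only. So
$Q_{\nu-d}\cong(Q_d)^*$ as representations. A linear form on $Q_d$ is invariant exactly when it
vanishes on $I_{G_n}Q_d$, so $(Q_{\nu-d})^{G_n}\cong((Q_d)_{G_n})^*$.
\end{proof}

Let $R=S(n)/(x_1^{q^m}-x_1,\dots,x_n^{q^m}-x_n)$. The defining ideal is $G_n$-stable because
$X^{q^m}-X$ is $\mathbb{F}$-linear in $X$. (For $m=0$ the ideal would be zero.) Filter $R$ by the
images $R_{\le d}$ of the polynomials of degree at most $d$.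

\begin{lemma}\label{lem:lower}
There is a $G_n$-equivariant isomorphism $\mathrm{gr}\,R\cong Q$, and it induces an injection
$\mathrm{gr}(R^{G_n})\hookrightarrow Q^{G_n}$. Moreover $\dim R^{G_n}$ is the number of
$\mathbb{F}$-subspaces of $\mathbb{F}_{q^m}$ of dimension at most $n$, namely
$\sum_{k=0}^{\min(n,m)}\prod_{i<k}\frac{q^m-q^i}{q^k-q^i}$.
\end{lemma}

\begin{proof}
The ring $\mathrm{gr}\,R$ is the quotient of $S(n)$ by the ideal of leading forms of the defining
ideal. That ideal contains $\mathfrak{q}$, so $Q$ maps onto $\mathrm{gr}\,R$ equivariantly, and both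
have dimension $q^{mn}$. An invariant in $R_{\le d}$ has an invariant image in
$R_{\le d}/R_{\le d-1}\cong Q_d$, and this image is zero only if the invariant lies in
$R_{\le d-1}$. This is the injection.

Let $\mathbb{K}=\mathbb{F}_{q^m}$. Invariants are the kernel of a linear map, so
$\dim_{\mathbb{F}}R^{G_n}=\dim_{\mathbb{K}}(\mathbb{K}\otimes R)^{G_n}$. Since
$X^{q^m}-X=\prod_{a\in\mathbb{K}}(X-a)$, the Chinese remainder theorem identifies
$\mathbb{K}\otimes R$ with the ring of all functions $\mathbb{K}^n\to\mathbb{K}$. The group acts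
through a permutation action on $\mathbb{K}^n$, so the invariants are the functions constant on
orbits. View $a\in\mathbb{K}^n$ as the $\mathbb{F}$-linear map $W_n\to\mathbb{K}$, $x_i\mapsto a_i$;
the action is precomposition. Maps in one orbit have the same image. Conversely, if two maps have
the same image $E$, lift a basis of $E$ along each map and complete each lift by a basis of the
kernel; the element of $G_n$ carrying one resulting basis of $W_n$ to the other relates the two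
maps. The images that occur are the subspaces of dimension at most $n$. Counting independent
$k$-tuples in $\mathbb{K}$ and dividing by the number of ordered bases of a $k$-dimensional space
gives the formula.
\end{proof}

\subsection{The upper bound}

Let $J$ be the image of $\mathfrak{q}$ in $C(n)$, so that $Q_{G_n}=C(n)/J$, and write
$\mathcal{F}_k=\mathcal{F}_k(n)$. By Theorem~\ref{thm:coinv},
$C(n)=\mathcal{F}_0\supset\dots\supset\mathcal{F}_{n+1}=0$. Filter $Q_{G_n}$ by the images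
$(\mathcal{F}_k+J)/J$. Since $\mathcal{F}_{k+1}\subset\mathcal{F}_k$, we have
$\mathcal{F}_k\cap(\mathcal{F}_{k+1}+J)=\mathcal{F}_{k+1}+(J\cap\mathcal{F}_k)$, so the graded
pieces are
\begin{equation}\label{eq:pieces}
\frac{\mathcal{F}_k+J}{\mathcal{F}_{k+1}+J}\cong
\frac{\mathcal{F}_k}{\mathcal{F}_{k+1}+(J\cap\mathcal{F}_k)}\cong
\frac{c_k^nD_k}{\Phi_k(J\cap\mathcal{F}_k)},\qquad0\le k\le n.
\end{equation}
Determining $\Phi_k(J\cap\mathcal{F}_k)$ directly looks hard, but an upper bound for $Q_{G_n}$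
needs only enough elements of it. As in Section~\ref{sec:example}, they come from a remainder.

Let $R_k(X)\in D_k[X]$ be the remainder of $X^{q^m}$ on division by $L_{W_k}(X)$. It is a
$q$-polynomial
\[
R_k(X)=\sum_{j<k}r_{k,j}X^{q^j},\qquad r_{k,j}\in D_k\text{ homogeneous of degree }q^m-q^j.
\]
Indeed, the remainder of $X$ has this form (it is $X$ for $k\ge1$ and $0$ for $k=0$), and if
$X^{q^a}\equiv\sum_{j<k}r_jX^{q^j}$, then $X^{q^{a+1}}\equiv\sum_{j<k}r_j^qX^{q^{j+1}}$, in which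
$X^{q^k}$ may be replaced by $-\sum_ic_{k,i}X^{q^i}$; with $\deg X=1$ all these congruences are
homogeneous. Let $\mathfrak{r}_k=(r_{k,0},\dots,r_{k,k-1})\subset D_k$.

\begin{lemma}\label{lem:rk}
If $k>m$, then $D_k/\mathfrak{r}_k=0$. If $k\le m$, then $D_k/\mathfrak{r}_k$ is
finite-dimensional with Hilbert series $\genfrac{[}{]}{0pt}{1}{m}{k}_{q,t}$.
\end{lemma}

\begin{proof}
If $k>m$, then $R_k=X^{q^m}$ and $r_{k,m}=1$. Let $k\le m$. We use the following standard fact.
Let $D$ be a polynomial ring on homogeneous generators of positive degrees $d_1,\dots,d_k$, and let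
$f_1,\dots,f_k\in D$ be homogeneous of positive degrees $e_1,\dots,e_k$ with the origin as only
common zero over $\overline{\mathbb{F}}$. Then $D/(f_1,\dots,f_k)$ is finite-dimensional by the
Nullstellensatz, the $f_j$ form a regular sequence because $D$ is Cohen--Macaulay, and the Hilbert
series of the quotient is $\prod_j(1-t^{e_j})/(1-t^{d_j})$. Here $D=D_k$, and the degrees
$q^m-q^j$ are positive because $j<k\le m$. Let $(a_0,\dots,a_{k-1})$ be a common zero of the
$r_{k,j}$. Specializing $c_{k,j}\mapsto a_j$ in the division identity shows that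
$X^{q^k}+\sum_{j<k}a_jX^{q^j}$ divides $X^{q^m}$. A monic divisor of $X^{q^m}$ is a power of $X$, so
all $a_j=0$.
\end{proof}

\begin{proposition}\label{prop:relations}
$\Phi_k(J\cap\mathcal{F}_k)\supseteq c_k^n\,\mathfrak{r}_k$ for $0\le k\le n$.
\end{proposition}

\begin{proof}
\emph{The case $k<n$.} Here one variable is free to carry a large exponent while the others force
membership in $\mathcal{F}_k$. Let $f\in S(n-1)$ have class in $\mathcal{F}_k(n-1)$ and let
$a\ge q^m$. Then $fx_n^a\in\mathfrak{q}$. By Lemma~\ref{lem:phi}(b), $\Phi_j(fx_n^a)=0$ for $j<k$,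
and $\Phi_k(fx_n^a)=\Phi_k(f)\,c_kh^{(k)}_{a-q^k+1}$ by \eqref{eq:ph}. As $k\le n-1$,
Theorem~\ref{thm:coinv} says that $\Phi_k(f)$ ranges over $c_k^{n-1}D_k$. So
$\Phi_k(J\cap\mathcal{F}_k)$ contains $c_k^n\mathfrak{h}$, where $\mathfrak{h}$ is the ideal of $D_k$
generated by the $h_i^{(k)}$ with $i\ge q^m-q^k+1$. Now $X^{q^m}/L_{W_k}$ is a polynomial plus
$R_k/L_{W_k}$, and the latter involves only negative powers of $X$. So $R_k/L_{W_k}$ is the part of
$\sum_ih_i^{(k)}X^{q^m-q^k-i}$ with negative exponents: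
\[
R_k=L_{W_k}\cdot\sum_{l\ge0}h^{(k)}_{q^m-q^k+1+l}\,X^{-1-l}.
\]
Comparing coefficients gives $r_{k,j}\in\mathfrak{h}$.

\emph{The case $k=n$.} For $n=0$ we have $\mathfrak{r}_0=0$. Let $n\ge1$. No variable is free, and
we use multiples of $c_n$ instead. Each $x_i$ is a root of $L_{W_n}$, so
$x_i^{q^m}=\sum_jr_{n,j}x_i^{q^j}$ for $1\le i\le n$. Let
$\Delta=\det(x_i^{q^j})_{1\le i\le n,\,0\le j<n}$. By Cramer's rule, $\Delta r_{n,j}$ is the
determinant obtained by replacing the column $j$ by $(x_i^{q^m})_i$, so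
$\Delta r_{n,j}\in\mathfrak{q}$. We claim that $\Delta$ divides $c_n$. If $\ell=\sum_ia_ix_i$ with
$a_{i_0}\ne0$, then $\mathbb{F}$-linear row operations turn the row $i_0$ into $(\ell^{q^j})_j$ and
multiply $\Delta$ by $a_{i_0}$, so $\ell\mid\Delta$. Also $\Delta\ne0$, since the monomial
$x_1x_2^q\cdots x_n^{q^{n-1}}$ occurs exactly once in its expansion, and
$\deg\Delta=1+q+\dots+q^{n-1}$ is the number of lines in $W_n$. So $\Delta$ is a nonzero scalar times
a product of one form from each line, and the claim follows from \eqref{eq:cn}. Thus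
$c_nr_{n,j}f\in\mathfrak{q}$ for all $f\in S(n)$. By Lemma~\ref{lem:phi}(c) its class lies in
$J\cap\mathcal{F}_n$, and $\Phi_n(c_nr_{n,j}f)=c_nr_{n,j}\mathrm{Tr}_{G_n}(f)$. By
Theorem~\ref{thm:trace} these values fill $c_n^nr_{n,j}D_n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Since $\deg c_k=q^k-1$, \eqref{eq:pieces}, Proposition~\ref{prop:relations} and
Lemma~\ref{lem:rk} give
\begin{equation}\label{eq:upper}
\mathrm{Hilb}(Q_{G_n},t)\le\sum_{k=0}^{\min(n,m)}t^{n(q^k-1)}\genfrac{[}{]}{0pt}{0}{m}{k}_{q,t},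
\end{equation}
and the right side is a polynomial. Its value at $t=1$ is $\dim R^{G_n}$, which is at most
$\dim Q^{G_n}=\dim Q_{G_n}$ by Lemmas~\ref{lem:lower} and~\ref{lem:dual}. A coefficientwise
inequality whose left side has at least as large a coefficient sum is an equality. Replacing $t$ by
$t^{-1}$ multiplies each of the $k$ factors of the $(q,t)$-binomial coefficient by
$t^{-(q^m-q^k)}$, and $n(q^m-1)-n(q^k-1)-k(q^m-q^k)=(n-k)(q^m-q^k)$. Lemma~\ref{lem:dual} now
gives the theorem.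
\end{proof}

For a graded space $M$ let $M(-a)$ denote the shift with $M(-a)_d=M_{d-a}$.

\begin{corollary}\label{cor:more}
Let $m\ge1$.
\begin{enumerate}
\item[(a)] Equality holds in \eqref{eq:upper}. Moreover
$\Phi_k(J\cap\mathcal{F}_k)=c_k^n\mathfrak{r}_k$, and $Q_{G_n}$ has a filtration with graded pieces
$(D_k/\mathfrak{r}_k)(-n(q^k-1))$, $0\le k\le\min(n,m)$.
\item[(b)] $\mathrm{gr}(R^{G_n})=Q^{G_n}$, and $\dim Q^{G_n}$ is the number of
$\mathbb{F}_q$-subspaces of $\mathbb{F}_{q^m}$ of dimension at most $n$.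
\end{enumerate}
\end{corollary}

\begin{proof}
The inequality \eqref{eq:upper} is the sum of the inequalities given by the surjections
$c_k^nD_k/c_k^n\mathfrak{r}_k\to c_k^nD_k/\Phi_k(J\cap\mathcal{F}_k)$, so equality makes each of
them bijective. It also gives $\dim Q^{G_n}=\dim R^{G_n}$, so the injection of
Lemma~\ref{lem:lower} is onto.
\end{proof}

\section{Coinvariants of the polynomial ring}\label{sec:coinv}

Both remaining theorems are proved by induction on $n$. We first set up the passage from $n$ to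
$n-1$ variables that they share.

\subsection{The stabilizer of a line}

Let $n\ge2$. Let $H\subset G_n$ be the stabilizer of the line $\mathbb{F}x_1$. Its elements have
the form $x_1\mapsto\lambda x_1$, $x_j\mapsto hx_j+a_jx_1$ ($j\ge2$), with
$\lambda\in\mathbb{F}^\times$, $a_j\in\mathbb{F}$, and $h\in G_{n-1}$ acting on
$\langle x_2,\dots,x_n\rangle$. The kernel $N$ of the homomorphism
$H\to\mathbb{F}^\times\times G_{n-1}$ is the direct product of the groups
$U_j=\{x_j\mapsto x_j+cx_1\}$, $2\le j\le n$, and $U_2=U$. Put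
\[
s=x_1^{q-1},\qquad Y_j=L_{x_1}(x_j)=x_j^q-sx_j,\qquad T=\mathbb{F}[x_1,Y_2,\dots,Y_n],\qquad
\omega=(x_2\cdots x_n)^{q-1}.
\]
The element $s$ is $H$-invariant. By Lemma~\ref{lem:transl}(a), applied to one variable at a time,
$x_1,Y_2,\dots,Y_n$ are algebraically independent and $S(n)$ is a free $T$-module with basis
$x^r=\prod_{j\ge2}x_j^{r_j}$, $0\le r_j\le q-1$. We take
$S(n-1)=\mathbb{F}[z_2,\dots,z_n]$ and write $F(Y)=F(Y_2,\dots,Y_n)$ for $F\in S(n-1)$. Since
$L_{x_1}$ is linear, kills $\mathbb{F}x_1$ and depends only on the line, the element of $H$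
displayed above sends $Y_j$ to $L_{x_1}(hx_j)$, which is the same linear combination of the $Y_i$
as $hz_j$ is of the $z_i$. So $H$ preserves $T$ and acts by
\begin{equation}\label{eq:Haction}
x_1^bF(Y)\longmapsto\lambda^bx_1^b\,(hF)(Y).
\end{equation}
Thus $T$ is a copy of the situation in $n-1$ variables, with $x_1$ as a parameter. Let
$\rho\colon S(n)\to T$ send $f$ to the coefficient of $\omega$ in the basis $(x^r)$, and let
$K=\ker\rho$. The map $\rho$ is $T$-linear and surjective, and $f-\omega\rho(f)\in K$.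

\begin{lemma}\label{lem:rho}
\begin{enumerate}
\item[(a)] $\mathrm{Tr}_N(f)=(-s)^{n-1}\rho(f)$ for $f\in S(n)$.
\item[(b)] $\rho(gf)=g\rho(f)$ for $g\in H$.
\item[(c)] $K=\sum_{j=2}^n\ker\mathrm{Tr}_{U_j}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $N$ fixes $T$, and $\mathrm{Tr}_N(x^r)=\prod_{j}\sum_{c}(x_j+cx_1)^{r_j}$. By
Lemma~\ref{lem:transl}(b) the $j$-th factor is $-s$ if $r_j=q-1$ and $0$ otherwise.
(b) $N$ is normal in $H$, so $\mathrm{Tr}_N(gf)=g\,\mathrm{Tr}_N(f)$; cancel the invariant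
$(-s)^{n-1}$. (c) $K$ is spanned by the $ux^r$ with $u\in T$ and some $r_j\le q-2$, and such an
element is killed by $\mathrm{Tr}_{U_j}$. Conversely, $\mathrm{Tr}_N$ is the product of the
commuting operators $\mathrm{Tr}_{U_j}$, so $\ker\mathrm{Tr}_{U_j}\subset\ker\mathrm{Tr}_N=K$.
\end{proof}

\subsection{Multiplication by $s$}

Suppose that $f$ is killed by $\Phi_0,\dots,\Phi_n$. Theorem~\ref{thm:trace} lets us assume
$f\in\ker\mathrm{Tr}_U$. We shall see that the sums $\Phi_k(f)$ then see only the points with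
$w_1=0$, so induction makes the restriction $f|_{x_1=0}$ trivial in $C(n-1)$. The difficulty is to
recover $f$ from this restriction. The natural tool is multiplication by $s$. It is not defined on
$C(n)$, but it is defined on
\[
M=S(n)_H,
\]
which maps onto $C(n)$. Let $M_0\subset M$ be the image of $\ker\mathrm{Tr}_U$.

\begin{lemma}\label{lem:torsion}
$sM_0=0$, the quotient $M/M_0$ has no $s$-torsion, and $M_0\cap sM=0$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:transl}(c), $\ker\mathrm{Tr}_U$ is spanned by the elements $Y_2^ix_2^rg$ with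
$r\le q-2$ and $g\in\mathbb{F}[x_1,x_3,\dots,x_n]$. Apply $x_2\mapsto x_2+cx_1$ to
$Y_2^ix_2^{q-1}g$ and subtract. This gives, in $M$,
\[
\sum_{j=1}^{q-1}\binom{q-1}jc^j\,x_1^jx_2^{q-1-j}Y_2^ig=0\qquad(c\in\mathbb{F}^\times).
\]
Fix $j_0\in[1,q-1]$, multiply by $c^{-j_0}$ and sum over $c$. The sum $\sum_cc^{j-j_0}$ is $-1$ if
$q-1$ divides $j-j_0$ and $0$ otherwise, and the integers in $[1,q-1]$ are distinct modulo $q-1$.
Also $\binom{q-1}{j_0}=(-1)^{j_0}\ne0$ in $\mathbb{F}$, because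
$(1+X)^{q-1}=(1+X^q)/(1+X)$. So $x_1^{j_0}x_2^{q-1-j_0}Y_2^ig=0$ in $M$. Taking $j_0=q-1-r$ and
replacing $g$ by $x_1^rg$ gives $s\,Y_2^ix_2^rg=0$ for $0\le r\le q-2$. Hence $sM_0=0$.

The transposition of $x_2$ and $x_j$ lies in $H$, carries $\ker\mathrm{Tr}_{U_j}$ to
$\ker\mathrm{Tr}_U$, and acts trivially on $M$. So $M_0$ is the image of $K$ by
Lemma~\ref{lem:rho}(c), and by Lemma~\ref{lem:rho}(b) the map $\rho$ induces an
$\mathbb{F}[s]$-linear isomorphism $M/M_0=S(n)/(K+I_HS(n))\cong T/I_HT$. By \eqref{eq:Haction},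
$I_HT$ is the direct sum over $b$ of the spaces $x_1^b\,\mathbb{F}[Y]$ for $(q-1)\nmid b$ (choose
$\lambda$ with $\lambda^b\ne1$) and $x_1^b\,(I_{G_{n-1}}S(n-1))(Y)$ for $(q-1)\mid b$. So
$M/M_0\cong C(n-1)[s]$, on which $s$ is injective.

Finally, if $s\mu\in M_0$ with $\mu\in M$, then $\mu\in M_0$, so $s\mu=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:coinv}, assuming Theorem~\ref{thm:trace}]
The first assertion is Lemma~\ref{lem:phi}(a).

\emph{Injectivity.} We show by induction on $n$ that $\mathcal{F}_{n+1}(n)=0$. For $n=0$ the map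
$\Phi_0$ is the identity. Let $n\ge1$ and let $f\in S(n)$ be killed by $\Phi_0,\dots,\Phi_n$. Then
$\mathrm{Tr}_{G_n}(f)=0$ by Lemma~\ref{lem:phi}(d). If $n=1$, then $|G_1|=-1$ in $\mathbb{F}$, so
$f=\sum_{g}(gf-f)\in I_{G_1}S(1)$. Let $n\ge2$. By Theorem~\ref{thm:trace} we may change $f$
modulo $I_{G_n}S(n)$ and assume $f\in\ker\mathrm{Tr}_U$. Let
$f_0=f|_{x_1=0}\in\mathbb{F}[x_2,\dots,x_n]$.

We claim $\Phi_k(f)=\Phi_k(f_0)$, the right side taken in $n-1$ variables. Fix $w_1\ne0$ and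
$w_3,\dots,w_n$. The sum of $f(w)$ over $w_2$ in a coset $w_2^\circ+\mathbb{F}w_1$ is
$(\mathrm{Tr}_Uf)(w_1,w_2^\circ,w_3,\dots,w_n)=0$. So only the tuples with $w_1=0$ contribute to
$\Phi_k(f)$, which is the claim. By induction,
$f_0\in I_{G_{n-1}}\mathbb{F}[x_2,\dots,x_n]\subset I_HS(n)$.

Write $f=f_0+\sum_{b>0}x_1^bf_b$ with $f_b\in\mathbb{F}[x_2,\dots,x_n]$. In $M$, the class of $f_0$
is zero; the class of $x_1^bf_b$ is zero if $(q-1)\nmid b$, by scaling $x_1$, and lies in $sM$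
otherwise. So the class of $f$ lies in $M_0\cap sM=0$, and $f\in I_HS(n)\subset I_{G_n}S(n)$.

\emph{The graded pieces.} The kernel of $\Phi_k$ on $\mathcal{F}_k(n)$ is $\mathcal{F}_{k+1}(n)$,
and the image lies in $c_k^nD_k$ by Lemma~\ref{lem:phi}(a). It remains to show that all of
$c_k^nD_k$ is attained. For $k=n=0$ both spaces are $\mathbb{F}$. For $k=n\ge1$,
Lemma~\ref{lem:phi}(c) shows that $c_nS(n)$ maps into $\mathcal{F}_n(n)$ and that
$\Phi_n(c_nS(n))=c_n\mathrm{Tr}_{G_n}(S(n))$, which is $c_n^nD_n$ by Theorem~\ref{thm:trace}. For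
$k<n$ let $f\in S(k)$ have class in $\mathcal{F}_k(k)$. By Lemma~\ref{lem:phi}(b) and
\eqref{eq:ps}, the class of $f\cdot(x_{k+1}\cdots x_n)^{q^k-1}$ lies in $\mathcal{F}_k(n)$ and has
$\Phi_k$-value $\Phi_k(f)\,c_k^{n-k}$. Since $\Phi_k(f)$ ranges over $c_k^kD_k$, these values fill
$c_k^nD_k$. The Hilbert series follows from Dickson's theorem and $\deg c_k=q^k-1$.
\end{proof}

\section{The trace in two variables, and translations by a plane}\label{sec:small}

We turn to Theorem~\ref{thm:trace}. Put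
\[
Z(n)=I_{G_n}S(n)+\ker\mathrm{Tr}_U\quad(n\ge2),\qquad Z(1)=I_{G_1}S(1).
\]
For $n=1$, scaling shows $Z(1)=\mathrm{span}\{x_1^a:(q-1)\nmid a\}$, while
$\mathrm{Tr}_{G_1}(x_1^a)$ is $-x_1^a$ if $(q-1)\mid a$ and $0$ otherwise. So
$Z(1)=\ker\mathrm{Tr}_{G_1}$, $S(1)=Z(1)+\mathbb{F}[x_1^{q-1}]$, and the image of the trace is
$\mathbb{F}[x_1^{q-1}]=D_1$. For $n\ge2$ we use the following properties.
\begin{enumerate}
\item[(Z1)] $Z(n)\subset\ker\mathrm{Tr}_{G_n}$, since
$\mathrm{Tr}_{G_n}=\sum_{g\in G_n/U}g\circ\mathrm{Tr}_U$ and $\mathrm{Tr}_{G_n}g=\mathrm{Tr}_{G_n}$.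
\item[(Z2)] Let $\ell,x$ be members of a basis of $W_n$, and let $U'=\{x\mapsto x+c\ell\}$ fix the
other members. Then $\ker\mathrm{Tr}_{U'}\subset Z(n)$. Indeed $U'=gUg^{-1}$ for some $g$, so
$\ker\mathrm{Tr}_{U'}=g\ker\mathrm{Tr}_U$, and $gz\equiv z$ modulo $I_{G_n}S(n)$. In particular
$K\subset Z(n)$ by Lemma~\ref{lem:rho}(c).
\item[(Z3)] Let $2\le k\le n$, let $G_k$ act on $x_1,\dots,x_k$ and fix the other variables, and let
$u\in S(n)^{G_k}$. Then $Z(k)\,u\subset Z(n)$, because $(gz-z)u=g(zu)-zu$ and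
$\mathrm{Tr}_U(zu)=u\,\mathrm{Tr}_U(z)$. For $k=n$ this says that $Z(n)$ is a $D_n$-submodule.
\end{enumerate}
We must show that $\mathrm{Tr}_{G_n}$ is injective on $S(n)/Z(n)$. The plan is to make this
quotient small by descending along $\rho$ repeatedly (Section~\ref{sec:descent}), until it is
parametrized by invariants of the Borel subgroup, and then to pass from the Borel subgroup to
$G_n$ in steps that each involve only a $\mathrm{GL}_2$ (Section~\ref{sec:borel}). Two special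
cases are needed as input.

\subsection{Two variables}

\begin{proposition}\label{prop:two}
\begin{enumerate}
\item[(a)] Let $a+b=q+1$. Then $\mathrm{Tr}_{G_2}\bigl(x_1^{(q-1)b}x_2^{(q-1)a}\bigr)$ equals $c_2$
if $a,b\ge1$, and $0$ if $a=0$ or $b=0$.
\item[(b)] $\ker\mathrm{Tr}_{G_2}=Z(2)$ and $\mathrm{Tr}_{G_2}(S(2))=c_2D_2$. In particular
$S(2)=Z(2)+D_2\,g_0$ for every $g_0$ with $\mathrm{Tr}_{G_2}(g_0)=\pm c_2$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) We sum over the ordered bases $(w_1,w_2)$ of $W_2$. Let $a,b\ge1$. Then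
$(q-1)a\le q(q-1)<q^2-1$, so $p_{(q-1)a}(W_2)=0$ by \eqref{eq:ps}, while
$p_{(q-1)a}(\mathbb{F}w_1)=(q-1)w_1^{(q-1)a}=-w_1^{(q-1)a}$. Hence the trace is
\[
\sum_{w_1\ne0}w_1^{(q-1)b}\bigl(p_{(q-1)a}(W_2)-p_{(q-1)a}(\mathbb{F}w_1)\bigr)
=\sum_{w_1}w_1^{q^2-1}=c_2 .
\]
If $a$ or $b$ is $0$, each term $w^{q^2-1}$ occurs $q^2-q$ times, and the trace is $0$.

(b) Write $Y=Y_2$, $\xi=x_2^{q-1}$, $\eta=Y^{q-1}$. Modulo $K\subset Z(2)$, the space $S(2)$ is
spanned by the $\xi x_1^bY^i$. Scaling $x_1$ or $x_2$ by $\lambda$ multiplies this element by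
$\lambda^b$ or $\lambda^i$, so it lies in $I_{G_2}S(2)$ unless $q-1$ divides $b$ and $i$. Thus
$S(2)=Z(2)+\xi\,\mathbb{F}[s,\eta]$. By \eqref{eq:comp},
$L_{W_2}(X)=(X^q-sX)^q-\eta(X^q-sX)$, so $c_{2,1}=-(s^q+\eta)$ and $c_2=s\eta$. Hence
$\eta=-c_{2,1}-s^q$, $s^{q+1}+c_{2,1}s+c_2=0$, and
$\mathbb{F}[s,\eta]=D_2[s]=\sum_{\beta=0}^qD_2s^\beta$.

We show $\xi s^\beta\in Z(2)$ for $0\le\beta\le q-1$. Since $Y=x_2(\xi-s)$, for $1\le a\le q-1$ we
have $\xi(\xi-s)^a=Y^ax_2^{q-1-a}$ with $0\le q-1-a\le q-2$, so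
$\xi(\xi-s)^as^b\in\ker\mathrm{Tr}_U$ for all $b\ge0$. Expanding
$\xi^\beta=((\xi-s)+s)^\beta$ gives $\xi(\xi^\beta-s^\beta)\in\ker\mathrm{Tr}_U$. Moreover the swap
of the variables carries $\xi^{\beta+1}$ to $s^{\beta+1}$, which is $U$-invariant and hence killed
by $\mathrm{Tr}_U$, as $|U|=q=0$. So $\xi^{\beta+1}$ and $\xi s^\beta$ lie in $Z(2)$.

By (Z3), $S(2)=Z(2)+D_2\,\xi s^q$, and $\mathrm{Tr}_{G_2}(\xi s^q)=c_2$ by (a). If
$f=z+d\,\xi s^q$ with $z\in Z(2)$, $d\in D_2$, then $\mathrm{Tr}_{G_2}(f)=dc_2$. This gives the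
kernel and the image. For the last statement, if $\mathrm{Tr}_{G_2}(f)=dc_2$, then
$f\mp dg_0\in\ker\mathrm{Tr}_{G_2}=Z(2)$.
\end{proof}

\subsection{Translations by a plane}

For $2\le j\le n$ let $A_j=\{x_j\mapsto x_j+w:w\in W_{j-1}\}$, so $A_2=U$. Under descent, the
group $U$ for the variables $Y_2,Y_3$ will correspond to $A_3$, so we need
$\ker\mathrm{Tr}_{A_3}\subset Z(n)$. The kernels of the traces of the subgroups
$\{x_3\mapsto x_3+c\ell\}$, $\ell\in W_2$, are available by (Z2). They handle the powers $x_3^R$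
with $R\not\equiv-1\pmod q$ directly. For the other powers we compare two different $\ell$ and call
on the action of $G_2$. For $q=2$ the mechanism is short: the delicate element is $x_3g$ with
$g\in S(2)$; adding the elements $(x_3^2+x_1x_3)g$ and $(x_3^2+x_2x_3)g$ of $Z(3)$ shows that
$(x_1+x_2)g\,x_3\in Z(3)$ for all $g$; and $g_0=(x_1+x_2)x_1^2$ has trace $c_2$, so it generates
$S(2)/Z(2)$ over $D_2$.

\begin{proposition}\label{prop:plane}
For $n\ge3$, $\ker\mathrm{Tr}_{A_3}\subset Z(n)$.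
\end{proposition}

\begin{proof}
Expand $f\in\ker\mathrm{Tr}_{A_3}$ in monomials in $x_4,\dots,x_n$. Each coefficient lies in the
kernel of $\mathrm{Tr}_{A_3}$ on $S(3)$, so by (Z3) we may take $n=3$. Write $x=x_3$ and
$\mathcal{L}=L_{W_2}(x)$. For $f\in S(3)$ write $f\approx0$ if $gf\in Z(3)$ for all $g\in S(2)$;
these $f$ form an $S(2)$-submodule. By Lemma~\ref{lem:transl}(c) it suffices to fix $I\ge0$ and to
prove $\mathcal{L}^Ix^R\approx0$ for $0\le R<q^2-1$. We use strong induction on $R$. For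
$0\ne\ell\in W_2$, the group $\{x\mapsto x+c\ell\}$ fixes $S(2)$, $\mathcal{L}$ and $L_\ell(x)$, so
Lemma~\ref{lem:transl}(b) and (Z2) give
\begin{equation}\label{eq:rel}
\mathcal{L}^IL_\ell(x)^kx^r\approx0\qquad(k\ge0,\ 0\le r\le q-2).
\end{equation}

\emph{Case $R=qi+r$ with $0\le r\le q-2$.} We have $L_\ell(x)^ix^r=x^R+{}$terms of lower degree in
$x$ with coefficients in $S(2)$. Apply \eqref{eq:rel} and the induction hypothesis.

\emph{Case $R=qi+q-1$ with $0\le i\le q-2$.} Let $\xi=x^{q-1}$ and $\sigma=\ell^{q-1}$, so that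
$L_\ell(x)=x(\xi-\sigma)$. Put $u_a=\mathcal{L}^Ix^{i+q-1}\xi^a$ for $a\ge0$. Since
$i+(q-1)(i+1)=R$, we have $u_i=\mathcal{L}^Ix^R$, and $u_a\approx0$ for $a<i$ by induction. For
$1\le\mu\le q-1$ apply \eqref{eq:rel} with $k=i+\mu$ and $r=q-1-\mu$. Then
$L_\ell(x)^kx^r=x^{i+q-1}(\xi-\sigma)^{i+\mu}$. Expanding and dropping the terms $u_a$ with $a<i$,
we obtain
\begin{equation}\label{eq:rel2}
u_{i+\mu}+\sum_{i<a<i+\mu}\binom{i+\mu}a(-\sigma)^{i+\mu-a}u_a
+\binom{i+\mu}\mu(-\sigma)^\mu u_i\approx0 .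
\end{equation}
The first of these relations that involves $u_i$ is found as follows. Write $i+1=J\alpha$ with $J$
a power of $p$ and $p\nmid\alpha$; then $1\le J\le q-1$. In $\mathbb{F}_p[[X]]$,
\[
\sum_{\mu\ge0}\binom{i+\mu}\mu X^\mu=(1-X)^{-(i+1)}=(1-X^J)^{-\alpha}=1+\alpha X^J+\cdots,
\]
where the omitted terms have degree at least $2J$. So $\binom{i+\mu}\mu=0$ in $\mathbb{F}$ for
$1\le\mu<J$, and \eqref{eq:rel2} gives $u_{i+\mu}\approx0$ successively for $\mu=1,\dots,J-1$. For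
$\mu=J$ it gives $u_{i+J}+(-1)^J\alpha\,\ell^{(q-1)J}u_i\approx0$. The first term does not depend on
$\ell$. Subtracting the relations for $\ell=x_1$ and $\ell=x_2$ and dividing by $\pm\alpha\ne0$,
\[
\bigl(x_1^{(q-1)J}-x_2^{(q-1)J}\bigr)u_i\approx0 .
\]
Let $g_0=\bigl(x_1^{(q-1)J}-x_2^{(q-1)J}\bigr)x_1^{(q-1)(q+1-J)}$. Then $D_2g_0u_i\subset Z(3)$. By
Proposition~\ref{prop:two}(a), $\mathrm{Tr}_{G_2}(g_0)=0-c_2$, so $S(2)=Z(2)+D_2g_0$. The element
$u_i$ is invariant under $G_2$, which preserves $W_2$ and fixes $x$, so $Z(2)u_i\subset Z(3)$ by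
(Z3). Hence $S(2)u_i\subset Z(3)$.
\end{proof}

The bound $R<q^2-1$ enters as $i\le q-2$. For $i=q-1$ one would have $J=q$, outside the range of
\eqref{eq:rel2}.

\section{Descent}\label{sec:descent}

We keep the notation of Section~\ref{sec:coinv}, with $n\ge2$.

\begin{proposition}\label{prop:descent}
If $F\in Z(n-1)$ and $b\ge0$, then $\omega\,x_1^bF(Y)\in Z(n)$.
\end{proposition}

\begin{proof}
Let first $F=hF'-F'$ with $h\in G_{n-1}$, and let $h$ act on $x_2,\dots,x_n$, fixing $x_1$. Put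
$f=\omega x_1^bF'(Y)$. By Lemma~\ref{lem:rho}(b) and \eqref{eq:Haction},
$\rho(hf-f)=x_1^bF(Y)$. So $\omega x_1^bF(Y)\equiv hf-f$ modulo $K$, and both $hf-f$ and $K$ lie in
$Z(n)$. For $n=2$ this is the whole statement.

Let $n\ge3$ and let $F$ lie in the kernel of the trace of $\{z_3\mapsto z_3+cz_2\}$. By
Lemma~\ref{lem:transl}(c) we may take $F=L_{z_2}(z_3)^iz_3^rg$ with $r\le q-2$ and $g$ free of
$z_3$. By \eqref{eq:comp}, $L_{Y_2}(Y_3)=L_{W_2}(x_3)$. So $\omega x_1^bF(Y)$ is the product of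
$L_{W_2}(x_3)^i$, a polynomial free of $x_3$, and $Y_3^rx_3^{q-1}$. The first two factors are
$A_3$-invariant, and the third has degree at most $q(q-2)+q-1<q^2-1$ in $x_3$. By
Lemma~\ref{lem:transl}(b) the product lies in $\ker\mathrm{Tr}_{A_3}$, hence in $Z(n)$ by
Proposition~\ref{prop:plane}.
\end{proof}

Descent in turn extends Proposition~\ref{prop:plane} to all the groups $A_j$.

\begin{proposition}\label{prop:allA}
For $2\le j\le n$, $\ker\mathrm{Tr}_{A_j}\subset Z(n)$.
\end{proposition}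

\begin{proof}
We use induction on $j$, for all $n\ge j$ at once. For $j=2$, $A_2=U$. Let $j\ge3$ and
$\mathrm{Tr}_{A_j}(f)=0$. We have $A_j=U_j\times A''$ with
$A''=\{x_j\mapsto x_j+w:w\in\langle x_2,\dots,x_{j-1}\rangle\}\subset H$. Then
$\mathrm{Tr}_{A''}(f)\in\ker\mathrm{Tr}_{U_j}\subset K$, so
$\mathrm{Tr}_{A''}\rho(f)=\rho(\mathrm{Tr}_{A''}f)=0$ by Lemma~\ref{lem:rho}. Write
$\rho(f)=\sum_bx_1^bF_b(Y)$. By \eqref{eq:Haction}, $A''$ acts on $T$ through
$A'=\{z_j\mapsto z_j+w:w\in\langle z_2,\dots,z_{j-1}\rangle\}$, so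
$\sum_bx_1^b(\mathrm{Tr}_{A'}F_b)(Y)=0$ and each $\mathrm{Tr}_{A'}F_b=0$. The group $A'$ is the
group $A_{j-1}$ for the variables $z_2,\dots,z_n$, so $F_b\in Z(n-1)$ by induction. Since
$f\equiv\sum_b\omega x_1^bF_b(Y)$ modulo $K$, Proposition~\ref{prop:descent} gives $f\in Z(n)$.
\end{proof}

\section{From the Borel subgroup to $G_n$}\label{sec:borel}

\subsection{Borel invariants}

Let $B=B_n\subset G_n$ be the stabilizer of the flag $W_1\subset W_2\subset\dots\subset W_n$.
Iterating the descent from $n$ variables down to one produces the following elements. For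
$1\le j\le n$ put
\[
V_j=L_{W_{j-1}}(x_j),\qquad v_j=V_j^{q-1},\qquad
\theta_j=\prod_{i=0}^{j-2}L_{W_i}(x_j)^{q-1},
\]
so that $v_1=x_1^{q-1}$, $\theta_1=1$, $\theta_2=x_2^{q-1}$, and put
\[
e_n=\theta_1\cdots\theta_n,\qquad\delta_n=\prod_{j=1}^{n-1}(v_1\cdots v_j)=\prod_{j=1}^nv_j^{\,n-j},
\qquad\mathbb{F}[v]=\mathbb{F}[v_1,\dots,v_n].
\]
We record their properties.
\begin{enumerate}
\item[(B1)] The $v_j$ are algebraically independent, since $v_j$ is monic of positive degree in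
$x_j$ over $\mathbb{F}[x_1,\dots,x_{j-1}]$. They are $B$-invariant: $g\in B$ preserves $W_{j-1}$
and sends $x_j$ into $\lambda x_j+W_{j-1}$ with $\lambda\in\mathbb{F}^\times$, so
$gV_j=\lambda V_j$.
\item[(B2)] By \eqref{eq:comp}, $L_{W_j}=L_{W_{j-1}}^q-v_jL_{W_{j-1}}$. By induction the
coefficients of $L_{W_j}$ lie in $\mathbb{F}[v_1,\dots,v_j]$, so $D_j\subset\mathbb{F}[v_1,\dots,v_j]$,
and $c_j=-v_jc_{j-1}$ gives $c_j=(-1)^jv_1\cdots v_j$.
\item[(B3)] $\theta_j$ is monic in $x_j$ over $\mathbb{F}[x_1,\dots,x_{j-1}]$, of degree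
$(q-1)(1+q+\dots+q^{j-2})=q^{j-1}-1$.
\item[(B4)] Let $n\ge2$, and mark by a prime the same objects formed in the $n-1$ variables
$z_2,\dots,z_n$. By \eqref{eq:comp},
$L_{W_i}(x_j)=L_{\langle Y_2,\dots,Y_i\rangle}(Y_j)$ for $1\le i<j$. Hence
$v'_{j-1}(Y)=v_j$ and $x_j^{q-1}\theta'_{j-1}(Y)=\theta_j$ for $j\ge2$, and therefore
$e_n=\omega\,e'_{n-1}(Y)$ and $\delta_n=v_1^{n-1}\delta'_{n-1}(Y)$.
\end{enumerate}

\begin{proposition}\label{prop:borel}
Let $n\ge1$.
\begin{enumerate}
\item[(a)] $S(n)=Z(n)+e_n\mathbb{F}[v]$.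
\item[(b)] There is a sign $\varepsilon=\pm1$ with $\mathrm{Tr}_B(e_nP)=\varepsilon\,\delta_nP$ for
all $P\in\mathbb{F}[v]$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) The case $n=1$ was noted in Section~\ref{sec:small}. Let $n\ge2$. Modulo $K$, the space $S(n)$
is spanned by the $\omega x_1^bF(Y)$. Scaling $x_1$ fixes $\omega$ and the $Y_j$, so this element
lies in $I_{G_n}S(n)$ unless $b=(q-1)\beta$. By induction $F\equiv e'_{n-1}P'$ modulo $Z(n-1)$ with
$P'\in\mathbb{F}[v']$. By Proposition~\ref{prop:descent} and (B4),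
$\omega v_1^\beta F(Y)\equiv e_nv_1^\beta P'(Y)$ modulo $Z(n)$, and
$P'(Y)\in\mathbb{F}[v_2,\dots,v_n]$.

(b) By (B1) we may take $P=1$. We have $\mathrm{Tr}_{B_1}(1)=q-1=-1$. For $n\ge2$, every element of
$B_n$ is uniquely a product $ha$ with $a\in A_n$ and $h\in B_{n-1}\times\mathbb{F}^\times$, where
$B_{n-1}$ fixes $x_n$ and $\mathbb{F}^\times$ scales $x_n$. By (B3) and
Lemma~\ref{lem:transl}(b), $\mathrm{Tr}_{A_n}(e_n)=c_{n-1}e_{n-1}$. This element is free of $x_n$,
and $c_{n-1}$ is $B_{n-1}$-invariant, so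
$\mathrm{Tr}_{B_n}(e_n)=-c_{n-1}\mathrm{Tr}_{B_{n-1}}(e_{n-1})$. Hence
$\mathrm{Tr}_{B_n}(e_n)=(-1)^nc_1\cdots c_{n-1}=\pm\delta_n$ by (B2).
\end{proof}

\subsection{Summing over flags one step at a time}

Let $n\ge2$, $G=G_n$, $S=S(n)$. On $S^B$ define $\mathrm{Tr}_B^G=\sum_{g\in G/B}g$, so that
$\mathrm{Tr}_G=\mathrm{Tr}_B^G\circ\mathrm{Tr}_B$. By Proposition~\ref{prop:borel} it remains to
show that $\mathrm{Tr}_B^G(\delta_nP)=0$ implies $e_nP\in Z(n)$. We know this only for $n=2$, so we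
factor $\mathrm{Tr}_B^G$ into operators that each come from a $\mathrm{GL}_2$.

Let $\mathcal{X}$ be the set of complete flags $E=(E_1\subset\dots\subset E_{n-1})$ in $W_n$, with
$\dim E_j=j$, $E_0=0$, $E_n=W_n$, and let $E^\circ$ be the flag $(W_j)$. The group $G$ acts
transitively on $\mathcal{X}$, and $B$ is the stabilizer of $E^\circ$. For a function
$\Psi\colon\mathcal{X}\to S$ and $1\le i\le n-1$ let $(\pi_i\Psi)(E)$ be the sum of $\Psi(E')$ over
the flags $E'$ with $E'_j=E_j$ for all $j\ne i$. There are $q+1$ such flags, one for each line in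
the plane $E_{i+1}/E_{i-1}$, and $\pi_i\Psi$ is constant on them. Since $q+1=1$ in $\mathbb{F}$,
\[
\pi_i^2=\pi_i .
\]
Call $\Psi$ equivariant if $\Psi(gE)=g\Psi(E)$. Evaluation at $E^\circ$ identifies the equivariant
functions with $S^B$; the inverse sends $f$ to the function $gE^\circ\mapsto gf$. The operators
$\pi_i$ preserve equivariance, so they act on $S^B$. Let $H_i\cong\mathrm{GL}_2(\mathbb{F})$ act on
$\langle x_i,x_{i+1}\rangle$ and fix the other variables. It preserves $W_j$ for $j\ne i$ and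
permutes the $q+1$ choices for the $i$-th subspace transitively. Hence
\begin{equation}\label{eq:pi}
\pi_if=\sum_{h\in H_i/(H_i\cap B)}hf\qquad(f\in S^B).
\end{equation}

\begin{lemma}\label{lem:flags}
On $S^B$ we have
$\mathrm{Tr}_B^G=(\pi_{n-1}\cdots\pi_2\pi_1)(\pi_{n-1}\cdots\pi_2)\cdots(\pi_{n-1}\pi_{n-2})\,\pi_{n-1}$.
\end{lemma}

\begin{proof}
For $0\le k\le n-1$ let $(\Sigma_k\Psi)(E)$ be the sum of $\Psi(E')$ over the flags $E'$ with
$E'_j=E_j$ for $j\le k$. Then $\Sigma_{n-1}$ is the identity, and $\Sigma_0\Psi$ is the constant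
function $\sum_{E'}\Psi(E')$, which corresponds to $\mathrm{Tr}_B^G$. So it suffices to prove
$\Sigma_{k-1}=\pi_{n-1}\cdots\pi_k\Sigma_k$ for $1\le k\le n-1$. The value $(\Sigma_k\Psi)(E)$
depends only on $E_1,\dots,E_k$; write it as $\psi(E_1,\dots,E_{k-1};E_k)$. We claim that for
$k\le i\le n-1$
\[
(\pi_i\cdots\pi_k\Sigma_k\Psi)(E)=\sum_{E'}\psi(E_1,\dots,E_{k-1};E'),
\]
the sum being over the $k$-dimensional $E'$ with $E_{k-1}\subset E'\subset E_{i+1}$. For $i=k$ this
is the definition of $\pi_k$. To pass from $i$ to $i+1$, we replace $E_{i+1}$ by each of the $q+1$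
subspaces $E''$ of dimension $i+1$ with $E_i\subset E''\subset E_{i+2}$, and add. Let $E'$ be
$k$-dimensional with $E_{k-1}\subset E'\subset E_{i+2}$. If $E'\subset E_i$, it lies in all $q+1$
subspaces $E''$ and is counted $q+1=1$ times. Otherwise $E'+E_i$ has dimension $i+1$, because
$E_{k-1}\subset E_i$ has codimension one in $E'$, and it is the only $E''$ containing $E'$. This
proves the claim. For $i=n-1$ the sum is over all $k$-dimensional $E'\supset E_{k-1}$, and it equals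
$(\Sigma_{k-1}\Psi)(E)$.
\end{proof}

The next lemma is the statement we want, with a single $\pi_i$ in place of $\mathrm{Tr}_B^G$.
Descent reduces it to $i=1$. There one would like to factor out everything involving
$x_3,\dots,x_n$ and apply Proposition~\ref{prop:two}, but for $j\ge3$ the element $\theta_j$
contains the factor $L_{W_1}(x_j)^{q-1}$, which depends on the line $W_1$ that $H_1$ moves.
Proposition~\ref{prop:allA} allows us to replace $\theta_j$ by its leading term.

\begin{lemma}\label{lem:pi}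
Let $1\le i\le n-1$ and $P\in\mathbb{F}[v]$.
\begin{enumerate}
\item[(a)] $\pi_i(\delta_nP)\in\delta_n\mathbb{F}[v]$.
\item[(b)] If $\pi_i(\delta_nP)=0$, then $e_nP\in Z(n)$.
\end{enumerate}
\end{lemma}

\begin{proof}
We use induction on $n\ge2$; the case $i=1$ does not use the induction hypothesis.

\emph{The case $i=1$.} Write $P=\sum_\beta P_\beta v^\beta$ with
$P_\beta\in\mathbb{F}[v_1,v_2]$ and $v^\beta=v_3^{\beta_3}\cdots v_n^{\beta_n}$, and write
$\delta_n=v_1u$ with $u=(v_1v_2)^{n-2}\prod_{j\ge3}v_j^{n-j}$. The group $H_1=G_2$ fixes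
$v_1v_2=c_2$, and it fixes $v_j$ for $j\ge3$ because it preserves $W_{j-1}$ and fixes $x_j$. By
\eqref{eq:pi}, $\pi_1(\delta_nP)=u\sum_\beta\pi_1(v_1P_\beta)\,v^\beta$. The proof of
Proposition~\ref{prop:borel}(b) gives $\mathrm{Tr}_{B_2}(x_2^{q-1})=c_1=-v_1$, and
$H_1\cap B=B_2$. So Proposition~\ref{prop:two}(b) and (B2) give
\begin{equation}\label{eq:pi1}
\pi_1(v_1P_\beta)=-\mathrm{Tr}_{G_2}\bigl(x_2^{q-1}P_\beta\bigr)\in c_2D_2\subset
v_1\mathbb{F}[v_1,v_2].
\end{equation}
This proves (a).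

Suppose $\pi_1(\delta_nP)=0$. By \eqref{eq:pi1} and (B1), each $\pi_1(v_1P_\beta)$ vanishes, so
$x_2^{q-1}P_\beta\in\ker\mathrm{Tr}_{G_2}=Z(2)$. Let $\kappa_j=x_j^{q^{j-1}-1}$. The element
$\kappa_3\cdots\kappa_nv^\beta$ is $G_2$-invariant, so (Z3) gives
$x_2^{q-1}\kappa_3\cdots\kappa_nP\in Z(n)$. It remains to show that $e_nP$ is congruent to this
element modulo $Z(n)$. Replace $\theta_j$ by $\kappa_j$ successively for $j=n,n-1,\dots,3$. The
error at step $j$ is
\[
(\theta_j-\kappa_j)\cdot\theta_2\cdots\theta_{j-1}\cdot\kappa_{j+1}\cdots\kappa_n\cdot P .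
\]
The first factor has degree less than $q^{j-1}-1$ in $x_j$ by (B3). The other factors are
$A_j$-invariant: the $\theta_k$ with $k<j$ and the $\kappa_k$ with $k>j$ are free of $x_j$, and $P$
is invariant under $B\supset A_j$. By Lemma~\ref{lem:transl}(b) the error lies in
$\ker\mathrm{Tr}_{A_j}$, hence in $Z(n)$ by Proposition~\ref{prop:allA}.

\emph{The case $i\ge2$.} By (B4) we can write $P=\sum_\beta v_1^\beta P'_\beta(Y)$ with
$P'_\beta\in\mathbb{F}[v']$. The group $H_i$ fixes $x_1$, and by \eqref{eq:Haction} it acts on the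
$Y_j$ as $H'_{i-1}$ acts on the $z_j$, with $H_i\cap B$ corresponding to $H'_{i-1}\cap B'$. So
\eqref{eq:pi} and (B4) give
\[
\pi_i(\delta_nP)=\sum_\beta v_1^{\beta+n-1}\,\bigl(\pi'_{i-1}(\delta'_{n-1}P'_\beta)\bigr)(Y).
\]
By induction $\pi'_{i-1}(\delta'_{n-1}P'_\beta)\in\delta'_{n-1}\mathbb{F}[v']$, and (a) follows from
(B4). If $\pi_i(\delta_nP)=0$, the independence of $x_1,Y_2,\dots,Y_n$ gives
$\pi'_{i-1}(\delta'_{n-1}P'_\beta)=0$ for all $\beta$. By induction
$e'_{n-1}P'_\beta\in Z(n-1)$, and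
$e_nP=\sum_\beta\omega\,v_1^\beta\,(e'_{n-1}P'_\beta)(Y)\in Z(n)$ by
Proposition~\ref{prop:descent}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:trace}]
The case $n=1$ was treated in Section~\ref{sec:small}. Let $n\ge2$, and write the product in
Lemma~\ref{lem:flags} as $\mathrm{Tr}_B^G=\pi_{i_l}\cdots\pi_{i_1}$.

\emph{Kernel.} By (Z1) it suffices to show that $f\in\ker\mathrm{Tr}_G$ lies in $Z(n)$. By
Proposition~\ref{prop:borel}(a), $f\equiv e_nP_0$ modulo $Z(n)$ with $P_0\in\mathbb{F}[v]$, and by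
(Z1) and Proposition~\ref{prop:borel}(b),
$0=\mathrm{Tr}_G(e_nP_0)=\varepsilon\,\mathrm{Tr}_B^G(\delta_nP_0)$. By Lemma~\ref{lem:pi}(a) we can
define $P_1,\dots,P_l\in\mathbb{F}[v]$ by $\delta_nP_k=\pi_{i_k}(\delta_nP_{k-1})$. Since
$\pi_{i_k}$ is idempotent, it kills $\delta_n(P_{k-1}-P_k)$, so $e_nP_{k-1}\equiv e_nP_k$ modulo
$Z(n)$ by Lemma~\ref{lem:pi}(b). Finally $\delta_nP_l=\mathrm{Tr}_B^G(\delta_nP_0)=0$, so $P_l=0$
and $f\equiv e_nP_l=0$.

\emph{Image.} By (Z1) and Proposition~\ref{prop:borel},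
$\mathrm{Tr}_G(S)=\mathrm{Tr}_B^G(\delta_n\mathbb{F}[v])$. This space lies in
$\delta_n\mathbb{F}[v]$ by Lemmas~\ref{lem:flags} and~\ref{lem:pi}(a), and in $S^G=D_n$.
Conversely, on $\delta_n\mathbb{F}[v]\cap D_n$ the operator $\mathrm{Tr}_B^G$ is multiplication by
the number of flags, $\prod_{j=1}^n(1+q+\dots+q^{j-1})=1$ in $\mathbb{F}$. So the image is
$\delta_n\mathbb{F}[v]\cap D_n$. An element $f$ of this space is divisible by
$v_1^{n-1}=x_1^{(q-1)(n-1)}$, hence, being invariant, by $\ell^{(q-1)(n-1)}$ for every nonzero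
linear form $\ell$. Forms on distinct lines are non-associate primes, so $c_n^{n-1}\mid f$ by
\eqref{eq:cn}, and the quotient is invariant: $f\in c_n^{n-1}D_n$. Conversely, by (B2),
$c_n^{n-1}=\pm(v_1\cdots v_n)^{n-1}$ is divisible by $\delta_n$ in $\mathbb{F}[v]$ and
$D_n\subset\mathbb{F}[v]$, so $c_n^{n-1}D_n\subset\delta_n\mathbb{F}[v]\cap D_n$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{GLG}
\emph{General Linear Groups},
\texttt{http://www.math.umn.edu:80/\~{}reiner/Talks/Herstmonceux.pdf}.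

\end{thebibliography}
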